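\title{Covering compact spaces by right separated subspaces}

\begin{abstract}
A space is right separated if it has a well-order all of whose initial segments are open. We prove in ZFC that a nonempty compact Hausdorff space in which every point has character at least $\kappa\ge\omega$ cannot be covered by fewer than $2^\kappa$ right separated subspaces, and that this bound is attained for every $\kappa$. The main tool is a mapping theorem: a closed surjection with compact fibers, defined on a $T_1$ space, does not increase the number of right separated subspaces needed to cover the space.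
\end{abstract}

\section{Introduction}\label{sec:intro}

A topological space $S$ is \emph{right separated} if it can be well-ordered so that every initial segment is open in $S$. A discrete space is right separated under any well-order. For a space $X$ let
\[
\operatorname{rs}(X)=\min\Bigl\{|\mathcal R| : X=\bigcup\mathcal R \text{ and each } R\in\mathcal R \text{ is right separated}\Bigr\},
\]
and let $\operatorname{dis}(X)$ be the smallest infinite cardinal $\lambda$ such that $X$ can be covered by $\lambda$ many discrete subspaces. Both numbers count how many thin pieces are needed to cover $X$. Since discrete subspaces, and in particular singletons, are right separated,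
\[
\operatorname{rs}(X)\le \operatorname{dis}(X)\qquad\text{and}\qquad \operatorname{rs}(X)\le|X| .
\]
The first inequality can be very far from an equality, even for compact Hausdorff spaces.

\begin{example}\label{ex:ordinals}
Let $\tau$ be an uncountable regular cardinal and give the ordinal $\tau+1$ its order topology. The usual order has open initial segments, so $\operatorname{rs}(\tau+1)=1$. On the other hand, every discrete $A\subset\tau+1$ misses a closed unbounded subset of $\tau$: a final segment of $\tau$ if $A\cap\tau$ is bounded, and otherwise the set of accumulation points of $A$ below $\tau$, which is unbounded because it contains the supremum of every strictly increasing $\omega$-sequence from $A\cap\tau$. Fewer than $\tau$ closed unbounded subsets of $\tau$ have a common point, so $\operatorname{dis}(\tau+1)=\tau$.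
\end{example}

The \emph{character} $\chi(x,X)$ of a point $x\in X$ is the least size of a local base at $x$; an isolated point has character $1$. Throughout, $\kappa$ is an infinite cardinal. Let $X$ be a nonempty compact $T_2$ space with $\chi(x,X)\ge\kappa$ for all $x\in X$. By \cite[Corollary~4]{cpdis}, $\operatorname{dis}(X)\ge 2^\kappa$. It is also known that $\operatorname{rs}(X)>\kappa$; when $2^\kappa=\kappa^+$ this says $\operatorname{rs}(X)\ge2^\kappa$ and is the stronger of the two statements. Problem~5 of \cite{cpdis} asks whether the assumption on cardinal arithmetic can be removed: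

\begin{quote}
\emph{Is it true for every infinite cardinal $\kappa$, including those with $2^\kappa>\kappa^+$, that every nonempty compact $T_2$ space $X$ with $\chi(x,X)\ge\kappa$ for all $x\in X$ satisfies $\operatorname{rs}(X)\ge2^\kappa$?}
\end{quote}

Example~\ref{ex:ordinals} shows that a bound for $\operatorname{dis}$ does not formally give a bound for $\operatorname{rs}$. The simplest spaces nevertheless suggest a positive answer. A right separated space has at most as many points as it has basic open sets (Lemma~\ref{lem:count}), so right separated subsets of $[0,1]$ are countable and $2^\omega$ of them are needed to cover $[0,1]$. The same count gives $2^\kappa$ for the cube $\{0,1\}^\kappa$. The answer is indeed positive.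

\begin{theorem}\label{thm:main}
If $X\ne\emptyset$ is compact $T_2$ and $\chi(x,X)\ge\kappa$ for all $x\in X$, then $\operatorname{rs}(X)\ge2^\kappa$. The bound is attained for every $\kappa$.
\end{theorem}

Since $\operatorname{dis}(X)\ge\operatorname{rs}(X)$, this contains \cite[Corollary~4]{cpdis}. The plan is to map $X$ onto a space $Y$ with fewer than $2^\kappa$ basic open sets and at least $2^\kappa$ points, to count in $Y$, and to carry the bound back to $X$. The last step is the heart of the paper. A map is \emph{closed} if it sends closed sets to closed sets.

\begin{theorem}\label{thm:map}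
Let $X$ be $T_1$ and let $f:X\to Y$ be a closed surjection with compact fibers. Then $\operatorname{rs}(Y)\le\operatorname{rs}(X)$.
\end{theorem}

Section~\ref{sec:prelim} contains the counting argument and shows its limits. Theorem~\ref{thm:map} is proved in Section~\ref{sec:map}. Section~\ref{sec:branch} turns it into a criterion in terms of families of closed sets (Theorem~\ref{thm:branch}), and Section~\ref{sec:tree} verifies the criterion with a binary tree of closed sets, which proves Theorem~\ref{thm:main}. Section~\ref{sec:conseq} derives a dichotomy for $\kappa=\omega$ and a local form of Theorem~\ref{thm:main}.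

\section{Right separated spaces and counting}\label{sec:prelim}

We work in ZFC. The \emph{weight} $w(X)$ is the least size of a base of $X$, and local bases consist of open sets. The intersection of the empty family of subsets of $X$ is $X$. We use the following standard facts.
\begin{itemize}
\item[(F1)] If $C\subset X$ is compact and misses the intersection of a family of closed sets, then $C$ misses the intersection of a finite subfamily. In particular, a decreasing chain of closed sets each of which meets $C$ has a common point in $C$.
\item[(F2)] A compact $T_2$ space $X$ is normal, so by Urysohn's lemma any two disjoint closed sets $A,B$ admit a continuous $g:X\to[0,1]$ with $g=0$ on $A$ and $g=1$ on $B$. A continuous map from a compact $T_2$ space onto a $T_2$ space is closed and has compact fibers.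
\item[(F3)] $w([0,1]^I)\le|I|+\omega$, and $w(A)\le w(X)$ for $A\subset X$.
\item[(F4)] In a $T_1$ space, $\chi(x,X)<\omega$ if and only if $x$ is isolated: the intersection of a finite local base is open and equals $\{x\}$.
\item[(F5)] If $x$ is an isolated point of the subspace $\overline A$, then $x\in A$, since $A$ is dense in $\overline A$, and $x$ is isolated in $A$.
\item[(F6)] If $\nu$ is infinite and $\nu<\lambda\le\rho\cdot\nu$, then $\rho\ge\lambda$, since $\rho\cdot\nu\le\max(\rho,\nu)$.
\item[(F7)] K\"onig's theorem gives $\operatorname{cf}(2^\mu)>\mu$ for infinite $\mu$: the supremum of at most $\mu$ cardinals below $2^\mu$ is below $2^\mu$.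
\end{itemize}

We write a right separated space as $S=\{s_\xi:\xi<\theta\}$, enumerated without repetition, with $\{s_\zeta:\zeta<\xi\}$ open in $S$ for each $\xi\le\theta$. A well-order $\preceq$ of $S$ has open initial segments if and only if
\begin{equation}\label{eq:local}
\text{every } s\in S \text{ has a neighborhood in } S \text{ contained in } \{t:t\preceq s\};
\end{equation}
indeed $\{t:t\preceq s\}$ is itself an initial segment, and conversely an initial segment containing $s$ contains $\{t:t\preceq s\}$. Condition \eqref{eq:local} passes to subspaces, so
\[
A\subset X\ \Longrightarrow\ \operatorname{rs}(A)\le\operatorname{rs}(X).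
\]
A space is \emph{scattered} if each of its nonempty subspaces has an isolated point. The next lemma says that $\operatorname{rs}(X)$ is the number of scattered pieces needed to cover $X$.

\begin{lemma}\label{lem:scattered}
A space is right separated if and only if it is scattered.
\end{lemma}

\begin{proof}
If $S$ is right separated and $\emptyset\ne A\subset S$, then the least element of $A$ is isolated in $A$ by \eqref{eq:local}. Conversely, let $S$ be scattered. By recursion let $s_\xi$ be an isolated point of $S\setminus I_\xi$, where $I_\xi=\{s_\zeta:\zeta<\xi\}$, as long as this set is nonempty. Each $I_\xi$ is open, by induction: if $U$ is open with $U\setminus I_\xi=\{s_\xi\}$, then $I_{\xi+1}=I_\xi\cup U$, and at limits we take unions.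
\end{proof}

\begin{lemma}\label{lem:count}
If $S$ is right separated, then $|S|\le w(S)$. Consequently, if $Y$ is any space and $\nu\ge w(Y)$ is infinite, then $|Y|\le\operatorname{rs}(Y)\cdot\nu$.
\end{lemma}

\begin{proof}
Let $S=\{s_\xi:\xi<\theta\}$ and let $\mathcal B$ be a base of size $w(S)$. Choose $B_\xi\in\mathcal B$ with $s_\xi\in B_\xi\subset\{s_\zeta:\zeta\le\xi\}$. Then $s_\xi$ is the largest element of $B_\xi$, so $\xi\mapsto B_\xi$ is injective. For the second statement, cover $Y$ by $\operatorname{rs}(Y)$ right separated sets $S$; each has $|S|\le w(S)\le w(Y)\le\nu$.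
\end{proof}

\begin{example}\label{ex:cube}
Let $X=\{0,1\}^\kappa$ and $x\in X$. The sets $U_a=\{y: y{\restriction}a=x{\restriction}a\}$, for finite $a\subset\kappa$, form a local base at $x$ of size $\kappa$. No smaller local base exists: given fewer than $\kappa$ neighborhoods of $x$, each contains some $U_a$, these finite sets $a$ miss some $i<\kappa$, and then none of the neighborhoods is contained in $U_{\{i\}}$. So $\chi(x,X)=\kappa$. Since $w(X)\le\kappa$, Lemma~\ref{lem:count} gives $2^\kappa\le\operatorname{rs}(X)\cdot\kappa$, and (F6) together with $\operatorname{rs}(X)\le|X|$ gives $\operatorname{rs}(\{0,1\}^\kappa)=2^\kappa$.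
\end{example}

Counting works when the weight is smaller than the size. The next example shows that this may fail in every subspace of a space as in Theorem~\ref{thm:main}, so that one has to pass to an image; it also shows that the image of a right separated set need not be right separated, so that Theorem~\ref{thm:map} cannot be proved by pushing the pieces forward.

\begin{example}\label{ex:lex}
Let $M=[0,1]^2$ with the lexicographic order and the order topology. Every subset of $M$ has a supremum and an infimum, so $M$ is compact $T_2$. The projection $\pi(x,t)=x$ onto $[0,1]$ is continuous, since $\pi^{-1}[0,b)$ and $\pi^{-1}(a,1]$ are the open rays below $(b,0)$ and above $(a,1)$.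

(a) The set $\{(x,\frac12):x\in[0,1]\}$ is discrete, because the open interval from $(x,0)$ to $(x,1)$ contains only one of its points. Its image under $\pi$ is $[0,1]$.

(b) Let $D=\bigl((0,1]\times\{0\}\bigr)\cup\bigl([0,1)\times\{1\}\bigr)$. This is a closed subspace of $M$ without isolated points: $(x,0)$ is the limit of $(z,0)$ as $z\uparrow x$, and $(x,1)$ is the limit of $(z,1)$ as $z\downarrow x$. In $D$, the point $(x,0)$ is the largest element of its open neighborhood below $(x,1)$, and $(x,1)$ is the least element of its open neighborhood above $(x,0)$. As in the proof of Lemma~\ref{lem:count}, this yields $w(A)\ge|A|$ for every infinite $A\subset D$, so Lemma~\ref{lem:count} applied to $A$ says nothing. But $\pi$ maps $D$ onto $[0,1]$, and Theorem~\ref{thm:map} gives $\operatorname{rs}(D)\ge\operatorname{rs}([0,1])=2^\omega$.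
\end{example}

Finally, we recall how character is computed in compact spaces.

\begin{lemma}\label{lem:char}
Let $Z$ be compact $T_2$ and $\tau\ge\omega$. If $\{x\}$ is the intersection of at most $\tau$ open sets $U_i$, then $\chi(x,Z)\le\tau$.
\end{lemma}

\begin{proof}
Choose open $V_i\ni x$ with $\overline{V_i}\subset U_i$. If $O\ni x$ is open, the compact set $Z\setminus O$ misses $\bigcap_i\overline{V_i}=\{x\}$, so by (F1) finitely many $\overline{V_i}$ have intersection inside $O$. Thus the finite intersections of the $V_i$, of which there are at most $\tau$, form a local base at $x$.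
\end{proof}

\section{Closed maps with compact fibers}\label{sec:map}

Throughout this section $X$, $Y$, $f$ are as in Theorem~\ref{thm:map}. We have to partition $Y$ and well-order each part. The idea is to select in each fiber a ``last'' point and to order $Y$ by ordinals recorded while finding it.

\subsection{One piece}
Suppose $X=\{s_\xi:\xi<\theta\}$ is itself right separated. The open sets $\{s_\zeta:\zeta\le\xi\}$ form an increasing cover of the compact fiber $f^{-1}(y)$, so one of them contains it, and the fiber has a largest element $s_{m(y)}$. The map $y\mapsto m(y)$ is injective, because $y=f(s_{m(y)})$. The tail $G=\{s_\zeta:\zeta>m(y)\}$ is closed and misses $f^{-1}(y)$, so $W=Y\setminus f[G]$ is an open neighborhood of $y$, and every $z\in W$ has $f^{-1}(z)\cap G=\emptyset$, that is, $m(z)\le m(y)$. By \eqref{eq:local}, ordering $Y$ by $m$ shows that $Y$ is right separated.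

\subsection{Layers}
If $S$ is only a subspace of $X$, two things go wrong: tails of $S$ are not closed in $X$, and $f^{-1}(y)\cap S$ need not be compact, so it may have no largest element. We therefore work with the closures of the tails. Let $S=\{s_\xi:\xi<\theta\}\subset X$ be right separated, and for $\xi\le\theta$ put
\[
G_\xi=\overline{\{s_\zeta:\xi\le\zeta<\theta\}},\qquad G_{<\xi}=\bigcap_{\eta<\xi}G_\eta,\qquad L_\xi=G_{<\xi}\setminus G_\xi ,
\]
so that $G_{<0}=X$. The sets $G_\xi$ and $G_{<\xi}$ are closed and decrease with $\xi$, $G_\theta=\emptyset$, and $G_{<\xi}\subset G_\eta$ for $\eta<\xi$. A point $x$ lies in the \emph{layer} $L_\xi$ exactly when $\xi$ is least with $x\notin G_\xi$, so the layers partition $X$. For a nonempty compact $K\subset X$, the \emph{height} of $K$ over $S$ is the least $v\le\theta$ with $K\cap G_v=\emptyset$.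

\begin{lemma}\label{lem:layers}
\begin{itemize}
\item[(a)] $L_{\eta+1}=\{s_\eta\}$ for $\eta<\theta$, and $L_\xi\cap S=\emptyset$ if $\xi\le\theta$ is $0$ or a limit.
\item[(b)] If $K\subset X$ is nonempty and compact with height $v$ over $S$, then $\emptyset\ne K\cap G_{<v}\subset L_v$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Tails of $S$ are closed in $S$, so $G_\xi\cap S=\{s_\zeta:\zeta\ge\xi\}$. For $\xi=0$ we get $G_{<0}\cap S=S=G_0\cap S$. For $\xi$ a limit,
\[
G_{<\xi}\cap S=\{s_\zeta:\zeta\ge\eta\text{ for all }\eta<\xi\}=\{s_\zeta:\zeta\ge\xi\}=G_\xi\cap S .
\]
For $\xi=\eta+1$ we have $G_{<\xi}=G_\eta=\overline{\{s_\eta\}}\cup G_{\eta+1}=\{s_\eta\}\cup G_{\eta+1}$ because $X$ is $T_1$, and $s_\eta\notin G_{\eta+1}$.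

(b) If $v=0$, then $K\cap G_{<v}=K$. If $v>0$, the sets $G_\eta$ $(\eta<v)$ are closed, decreasing, and meet $K$, so $K\cap G_{<v}\ne\emptyset$ by (F1). The inclusion holds because $K\cap G_v=\emptyset$.
\end{proof}

Thus $K\cap G_{<v}$ is the part of $K$ in the last layer that $K$ meets. It is again compact, and there is a dichotomy: if $v$ is a successor, this top part is a single point of $S$; otherwise it avoids $S$ altogether, and we may continue with the next piece of the cover.

\subsection{Two pieces}
Let $X=S_0\cup S_1$, with upper indices $0,1$ on the associated objects. Let $v_0(y)$ be the height of $f^{-1}(y)$ over $S_0$ and $K_1(y)=f^{-1}(y)\cap G^0_{<v_0(y)}$. As before, $z\notin f[G^0_{v_0(y)}]$ implies $v_0(z)\le v_0(y)$, and this holds on a neighborhood of $y$. On the set $Y_0$ of those $y$ for which $v_0(y)=\eta+1$ is a successor we have $y=f(s^0_\eta)$, so $v_0$ is injective on $Y_0$ and right separates it. For $y\in Y_1=Y\setminus Y_0$, the compact set $K_1(y)$ lies in $S_1$ and has a largest element $s^1_\eta$; its height over $S_1$ is $v_1(y)=\eta+1$, and $v_1$ is injective on $Y_1$. However, $v_1$ alone need not right separate $Y_1$.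

\begin{example}\label{ex:two}
Let $X$ be the disjoint sum of two convergent sequences $p_n\to q$ and $a_n\to p$. Let $f:X\to\omega+1$ send $p_n$ to $n$ and all other points to $\omega$; it is continuous, so (F2) applies. Enumerate the discrete sets $S_0=\{q,a_0,a_1,\dots\}$ and $S_1=\{p,p_0,p_1,\dots\}$ in the order shown. The point $p_n$ is not in $G^0_0=\overline{S_0}$, so $v_0(n)=0$, $K_1(n)=\{p_n\}$ and $v_1(n)=n+2$. The point $p$ lies in $G^0_k$ for all $k<\omega$, so $v_0(\omega)=\omega$, $K_1(\omega)=\{p\}$ and $v_1(\omega)=1$. Here $Y_1=\omega+1$, and $v_1$ puts the non-isolated point $\omega$ first. The pairs $(v_0,v_1)$, namely $(0,n+2)$ and $(\omega,1)$, in lexicographic order give the usual order of $\omega+1$.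
\end{example}

The example shows the remedy. The closed set $C=G^0_{<v_0(y)}\cap G^1_{v_1(y)}$ misses $f^{-1}(y)$. If $z\notin f[C]$ and $v_0(z)=v_0(y)$, then $K_1(z)$ misses $G^1_{v_1(y)}$, so $v_1(z)\le v_1(y)$; if $v_0(z)<v_0(y)$ there is no control over $v_1(z)$, and in the lexicographic order none is needed. So the pairs $(v_0,v_1)$ right separate $Y_1$.

With infinitely many pieces the descent through the fiber may take infinitely many steps, and two new difficulties appear. The lexicographic order on infinite sequences of ordinals is not a well-order, as $(1,0,0,\dots)>(0,1,0,\dots)>\cdots$ shows, and one neighborhood for each coordinate would have to be intersected infinitely often. Compactness of the fiber removes both: only finitely many coordinates matter for each $y$, and we partition $Y$ according to this finite set.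

\subsection{Proof of Theorem~\ref{thm:map}}
Let $\lambda=\operatorname{rs}(X)$ and $X=\bigcup_{\alpha<\lambda}S_\alpha$ with $S_\alpha=\{s^\alpha_\xi:\xi<\theta_\alpha\}$ right separated in this order. Let $G^\alpha_\xi$, $G^\alpha_{<\xi}$, $L^\alpha_\xi$ be the sets associated with $S_\alpha$.

\medskip\noindent\emph{Step 1: descent through a fiber.}
Fix $y\in Y$. Define sets $K_\alpha=K_\alpha(y)$ for $\alpha\le\lambda$ and ordinals $v_\alpha=v_\alpha(y)$ for $\alpha<\lambda$ as follows: $K_0=f^{-1}(y)$; $v_\alpha$ is the height of $K_\alpha$ over $S_\alpha$; $K_{\alpha+1}=K_\alpha\cap G^\alpha_{<v_\alpha}$; and $K_\delta=\bigcap_{\alpha<\delta}K_\alpha$ for limit $\delta$. By induction,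
\begin{equation}\label{eq:K}
K_\alpha=f^{-1}(y)\cap\bigcap_{\gamma<\alpha}G^\gamma_{<v_\gamma},
\end{equation}
so $K_\alpha$ is closed in the fiber and hence compact, and $K_\alpha\ne\emptyset$: at $0$ because $f$ is onto, at successors by Lemma~\ref{lem:layers}(b), and at limits by (F1). Lemma~\ref{lem:layers}(b) also gives $K_{\alpha+1}\subset L^\alpha_{v_\alpha}$. If every $v_\alpha$ were $0$ or a limit, then by Lemma~\ref{lem:layers}(a) each $K_{\alpha+1}$ would miss $S_\alpha$, and the nonempty set $K_\lambda$ would miss $\bigcup_\alpha S_\alpha=X$. So there is a least $\alpha(y)<\lambda$ such that $v_{\alpha(y)}$ is a successor, and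
\begin{equation}\label{eq:point}
v_{\alpha(y)}(y)=\eta+1\quad\text{implies}\quad K_{\alpha(y)+1}(y)=\{s^{\alpha(y)}_\eta\}\ \text{ and }\ y=f(s^{\alpha(y)}_\eta).
\end{equation}

\medskip\noindent\emph{Step 2: finite supports.}
Let $\beta\le\alpha(y)$. Since $K_\beta\cap G^\beta_{v_\beta}=\emptyset$, \eqref{eq:K} says that the compact set $f^{-1}(y)\cap G^\beta_{v_\beta}$ misses $\bigcap_{\gamma<\beta}G^\gamma_{<v_\gamma}$. By (F1) there is a finite $E_\beta=E_\beta(y)\subset\beta$ with
\begin{equation}\label{eq:E}
f^{-1}(y)\cap G^\beta_{v_\beta}\cap\bigcap_{\gamma\in E_\beta}G^\gamma_{<v_\gamma}=\emptyset .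
\end{equation}
If $\lambda$ is finite we take $E_\beta=\beta=\{0,\dots,\beta-1\}$. To control the coordinate $\alpha(y)$ we need the coordinates in $E_{\alpha(y)}$, to control these we need their own sets $E_\gamma$, and so on; so we close off. Define recursively $c(\beta)=\{\beta\}\cup\bigcup_{\gamma\in E_\beta}c(\gamma)$. By induction on $\beta$, the set $c(\beta)$ is a finite subset of $\beta+1$ containing $\beta$, being a finite union of such sets together with $\{\beta\}$. Also $E_{\gamma'}\subset c(\beta)$ for each $\gamma'\in c(\beta)$: for $\gamma'=\beta$ because $\gamma\in c(\gamma)$ for $\gamma\in E_\beta$, and for $\gamma'\in c(\gamma)$ with $\gamma\in E_\beta$ by the inductive hypothesis. Put $H(y)=c(\alpha(y))$. Then $H(y)\subset\lambda$ is finite,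
\begin{equation}\label{eq:H}
\max H(y)=\alpha(y),\qquad\text{and}\qquad E_\beta(y)\subset H(y)\cap\beta\ \text{ for all }\beta\in H(y).
\end{equation}

\medskip\noindent\emph{Step 3: the well-order.}
For a finite $H=\{\beta_0<\dots<\beta_n\}\subset\lambda$ let $Y_H=\{y:H(y)=H\}$, and for $y\in Y_H$ let
\[
r(y)=(v_{\beta_0}(y),\dots,v_{\beta_n}(y)).
\]
The lexicographic order on $(n+1)$-tuples of ordinals is a well-order: in a nonempty set of tuples minimize the first coordinate, then the second, and so on. The map $r$ is injective on $Y_H$. Indeed, if $r(y)=r(z)$, then $\alpha(y)=\alpha(z)=\beta_n$ by \eqref{eq:H}, the common last coordinate is a successor $\eta+1$, and $y=f(s^{\beta_n}_\eta)=z$ by \eqref{eq:point}. Hence $z\preceq y\iff r(z)\le_{\mathrm{lex}}r(y)$ well-orders $Y_H$.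

\medskip\noindent\emph{Step 4: initial segments are open.}
We verify \eqref{eq:local}. Let $y\in Y_H$, $r(y)=(a_0,\dots,a_n)$, and for $i\le n$ put
\[
C_i=G^{\beta_i}_{a_i}\cap\bigcap_{j<i}G^{\beta_j}_{<a_j}.
\]
Each $C_i$ is closed. By \eqref{eq:H}, $E_{\beta_i}(y)\subset\{\beta_j:j<i\}$, so \eqref{eq:E} gives $f^{-1}(y)\cap C_i=\emptyset$. Since $f$ is closed, $W=Y\setminus\bigcup_{i\le n}f[C_i]$ is an open neighborhood of $y$. Let $z\in W\cap Y_H$ with $z\ne y$, let $r(z)=(b_0,\dots,b_n)$, and let $i$ be least with $b_i\ne a_i$. Suppose $b_i>a_i$. Then $G^{\beta_i}_{<b_i}\subset G^{\beta_i}_{a_i}$, and \eqref{eq:K} for $z$, together with $b_j=a_j$ for $j<i$, gives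
\[
\emptyset\ne K_{\beta_i+1}(z)\subset f^{-1}(z)\cap G^{\beta_i}_{<b_i}\cap\bigcap_{j<i}G^{\beta_j}_{<a_j}\subset f^{-1}(z)\cap C_i .
\]
Thus $z\in f[C_i]$, contrary to $z\in W$. So $b_i<a_i$ and $z\preceq y$. Therefore $Y_H$ is right separated.

\medskip\noindent\emph{Step 5: counting the pieces.}
The sets $Y_H$ cover $Y$. If $\lambda$ is infinite, it has $\lambda$ many finite subsets. If $\lambda$ is finite, the choice $E_\beta=\beta$ gives $H(y)=\{0,\dots,\alpha(y)\}$, so at most $\lambda$ of the sets $Y_H$ are nonempty. In both cases $\operatorname{rs}(Y)\le\lambda$. \qed

\begin{remark}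
The $T_1$ axiom is used only to make the successor layers single points. Compactness of the fibers keeps the sets $K_\alpha$ nonempty and makes the sets $E_\beta$ finite. Closedness of $f$ is used only in Step~4, and it cannot be dropped: the identity map from $[0,1]$ with the discrete topology onto $[0,1]$ with the usual topology raises $\operatorname{rs}$ from $1$ to $2^\omega$. Continuity of $f$ is not used.
\end{remark}

\section{Branching families of closed sets}\label{sec:branch}

To apply Theorem~\ref{thm:map} we need an image of $X$ with small weight and many points. Such an image is produced by a small family of continuous functions, and the functions come from Urysohn's lemma once we have a small family of closed sets with many disjoint intersections. The two formulations are equivalent.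

\begin{theorem}\label{thm:branch}
Let $X$ be compact $T_2$ and $\lambda$ an infinite cardinal. Suppose there is a family $\mathcal F$ of closed sets with $|\mathcal F|<\lambda$ such that $\lambda$ many pairwise disjoint nonempty sets are intersections of subfamilies of $\mathcal F$. Then $\operatorname{rs}(X)\ge\lambda$. Moreover, for uncountable $\lambda$, such a family exists if and only if $X$ has a continuous $T_2$ image $Y$ with $w(Y)<\lambda\le|Y|$.
\end{theorem}

\begin{proof}
Let $\mathcal F$ be such a family. A finite family has only finitely many subfamilies, so $\mathcal F$ is infinite. The given intersections involve infinite subfamilies, of which there may be too many; compactness lets us separate only finite ones. Let $I$ be the set of pairs $(\mathcal P,\mathcal Q)$ of finite subfamilies of $\mathcal F$ with $\bigcap\mathcal P\cap\bigcap\mathcal Q=\emptyset$, so $|I|\le|\mathcal F|$. For $(\mathcal P,\mathcal Q)\in I$ take by (F2) a continuous $g_{\mathcal P,\mathcal Q}:X\to[0,1]$ that is $0$ on $\bigcap\mathcal P$ and $1$ on $\bigcap\mathcal Q$. Let $g:X\to[0,1]^I$ be the map with these coordinates, and $Y=g[X]$. Then $Y$ is $T_2$ and $w(Y)\le|\mathcal F|<\lambda$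 by (F3).

Let $A=\bigcap\mathcal A$ and $B=\bigcap\mathcal B$ be two of the given disjoint sets. Since $\bigcap(\mathcal A\cup\mathcal B)=\emptyset$, (F1) yields finite $\mathcal P\subset\mathcal A$ and $\mathcal Q\subset\mathcal B$ with $(\mathcal P,\mathcal Q)\in I$. The function $g_{\mathcal P,\mathcal Q}$ is $0$ on $A$ and $1$ on $B$, so $g[A]\cap g[B]=\emptyset$. Hence $Y$ contains $\lambda$ pairwise disjoint nonempty sets, and $|Y|\ge\lambda$. By (F2), $g:X\to Y$ is closed with compact fibers, so Lemma~\ref{lem:count} and Theorem~\ref{thm:map} give
\[
\lambda\le|Y|\le\operatorname{rs}(Y)\cdot|\mathcal F|\le\operatorname{rs}(X)\cdot|\mathcal F| ,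
\]
and $\operatorname{rs}(X)\ge\lambda$ by (F6). This proves the first statement and one direction of the second.

Conversely, let $g:X\to Y$ be a continuous surjection onto a $T_2$ space with $w(Y)<\lambda\le|Y|$, and let $\mathcal B$ be a base of $Y$ of size $w(Y)$. The closed sets $g^{-1}[Y\setminus B]$, $B\in\mathcal B$, form a family of size less than $\lambda$. For $y\in Y$ we have $\{y\}=\bigcap\{Y\setminus B:y\notin B\in\mathcal B\}$, since each $z\ne y$ has a basic neighborhood missing $y$; so the fiber $g^{-1}(y)$ is the intersection of a subfamily. There are at least $\lambda$ fibers, and they are nonempty and pairwise disjoint.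
\end{proof}

\section{A tree of closed sets: proof of Theorem~\ref{thm:main}}\label{sec:tree}

Let $X\ne\emptyset$ be compact $T_2$ with $\chi(x,X)\ge\kappa$ for all $x$. We apply Theorem~\ref{thm:branch} with $\lambda=2^\kappa$. For $\kappa=\omega$ the family is familiar: split $X$ into two disjoint closed sets with nonempty interior, split each of these again, and so on; the countably many sets obtained have $2^\omega$ disjoint intersections along branches. In general we index the sets by a binary tree of transfinite height, and we need fewer nodes than branches. The tree of height $\kappa$ can fail this: if $\kappa=\omega_1$ and $2^\omega=2^{\omega_1}$, level $\omega$ alone has $2^\kappa$ nodes. We therefore stop at the first height with $2^\kappa$ branches.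

\medskip\noindent\emph{The tree.}
Let $\mu$ be the least cardinal with $2^\mu=2^\kappa$. Then $\omega\le\mu\le\kappa$, so all points of $X$ have character at least $\mu$. Let $T=\bigcup_{\alpha<\mu}\{0,1\}^\alpha$. For $\alpha<\mu$ we have $|\{0,1\}^\alpha|=2^{|\alpha|}<2^\mu$ by minimality of $\mu$. By (F7), $\sigma=\sup_{\alpha<\mu}2^{|\alpha|}<2^\mu$, and therefore
\[
|T|\le\mu\cdot\sigma<2^\mu=2^\kappa .
\]

\medskip\noindent\emph{The closed sets.}
For $s\in\{0,1\}^\alpha$ we call $\alpha$ the length of $s$, and $s^{\frown}i$ is the extension of $s$ by the value $i$. By recursion on the length we construct nonempty closed sets $F_s\subset X$ $(s\in T)$ such that $F_\emptyset=X$, the sets $F_{s^{\frown}0}$ and $F_{s^{\frown}1}$ are disjoint subsets of $F_s$, and $F_s=\bigcap_{\beta<\alpha}F_{s\restriction\beta}$ for $s$ of limit length $\alpha$. Along each $s$ the sets $F_{s\restriction\beta}$ decrease, so at limit lengths $F_s\ne\emptyset$ by (F1). To split $F_s$, take points $p\ne q$ in $F_s$ and a continuous $g:X\to[0,1]$ with $g(p)=0$, $g(q)=1$, and put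
\[
F_{s^{\frown}0}=F_s\cap g^{-1}[0,\tfrac13],\qquad F_{s^{\frown}1}=F_s\cap g^{-1}[\tfrac23,1].
\]
The only danger is that some $F_s$ is a single point. This is where the hypothesis on characters enters, and we exclude it by carrying an extra condition through the recursion.

\emph{Case $\mu>\omega$.} The condition is that $F_s$ is an intersection of at most $|\alpha|+\omega$ open sets, where $\alpha$ is the length of $s$. It holds for $F_\emptyset=X$. If $F_s$ satisfies it and $F_s=\{x\}$, then Lemma~\ref{lem:char} gives $\chi(x,X)\le|\alpha|+\omega<\mu$, which is false; so $F_s$ can be split. The sets $g^{-1}[0,\frac13]=\bigcap_{n\ge1}g^{-1}[0,\frac13+\frac1n)$ and $g^{-1}[\frac23,1]=\bigcap_{n\ge1}g^{-1}(\frac23-\frac1n,1]$, with the intervals intersected with $[0,1]$, are intersections of countably many open sets, so the condition passes to $F_{s^{\frown}0}$ and $F_{s^{\frown}1}$. At a limit length $\alpha$ we use at most $|\alpha|\cdot(|\alpha|+\omega)=|\alpha|$ open sets.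

\emph{Case $\mu=\omega$.} The previous condition is now too weak, since a single point can be an intersection of countably many open sets, as in $[0,1]$. But there are no limit steps, so we can require that $F_s$ have nonempty interior. By (F4), $X$ has no isolated points, so $\operatorname{int}F_s$ contains two points $p\ne q$, and we split with these. Then $p$ lies in the open set $\operatorname{int}F_s\cap g^{-1}[0,\frac13)\subset F_{s^{\frown}0}$, and $q$ lies in the open set $\operatorname{int}F_s\cap g^{-1}(\frac23,1]\subset F_{s^{\frown}1}$.

\medskip\noindent\emph{The branches.}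
For $b\in\{0,1\}^\mu$ let $B_b=\bigcap_{\alpha<\mu}F_{b\restriction\alpha}$, which is nonempty by (F1). If $b\ne c$, let $\alpha$ be least with $b(\alpha)\ne c(\alpha)$ and $s=b{\restriction}\alpha=c{\restriction}\alpha$. Then $\alpha+1<\mu$, and one of $B_b,B_c$ lies in $F_{s^{\frown}0}$ and the other in $F_{s^{\frown}1}$, so $B_b\cap B_c=\emptyset$. Thus $\mathcal F=\{F_s:s\in T\}$ has size less than $2^\kappa$, and $2^\mu=2^\kappa$ pairwise disjoint nonempty sets are intersections of subfamilies of $\mathcal F$. Theorem~\ref{thm:branch} gives $\operatorname{rs}(X)\ge2^\kappa$. By Example~\ref{ex:cube}, the cube $\{0,1\}^\kappa$ satisfies the hypothesis and attains the bound. \qed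

\begin{remark}
The hypotheses of Theorem~\ref{thm:main} are needed already for $\kappa=\omega$. The space $\mathbb Q$ is $T_2$ but not compact, and $\omega$ with the cofinite topology is compact and $T_1$ but not $T_2$; both have no isolated points, so all characters are infinite by (F4), and both are countable, so $\operatorname{rs}\le\omega$. The space $\omega+1$ has $\operatorname{rs}=1$ and a point of character $\omega$, so the condition must hold at all points. The one-point space shows why isolated points must be assigned a finite character.
\end{remark}

\section{A dichotomy and a local form}\label{sec:conseq}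

For $\kappa=\omega$ the hypothesis of Theorem~\ref{thm:main} says that there are no isolated points. Applying the theorem to closed subspaces shows that $\operatorname{rs}$ of a compact $T_2$ space takes no value strictly between $1$ and $2^\omega$.

\begin{theorem}\label{thm:dich}
For a nonempty compact $T_2$ space $X$, either $X$ is scattered and $\operatorname{rs}(X)=1$, or $X$ is not scattered and $\operatorname{rs}(X)\ge2^\omega$. Both alternatives occur, with equality $\operatorname{rs}=2^\omega$ for the Cantor set.
\end{theorem}

\begin{proof}
If $X$ is scattered, then $\operatorname{rs}(X)=1$ by Lemma~\ref{lem:scattered}. Otherwise some nonempty $A\subset X$ has no isolated point. By (F5) the compact space $\overline A$ has no isolated point, so all its points have infinite character in $\overline A$ by (F4), and Theorem~\ref{thm:main} gives $\operatorname{rs}(X)\ge\operatorname{rs}(\overline A)\ge2^\omega$. The space $\omega+1$ is scattered. The Cantor set $\{0,1\}^\omega$ has no isolated point and has $\operatorname{rs}=2^\omega$ by Example~\ref{ex:cube}.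
\end{proof}

Read contrapositively, Theorem~\ref{thm:main} says that a nonempty compact $T_2$ space with $\operatorname{rs}(X)<2^\kappa$ has a point of character less than $\kappa$. Such points exist in every closed subspace, and they can be found in prescribed places.

\begin{theorem}\label{thm:local}
Let $X$ be compact $T_2$ with $\operatorname{rs}(X)<2^\kappa$, let $K\subset X$ be closed, and let $G\ne\emptyset$ be an intersection of fewer than $\kappa$ open subsets of $K$. Then $G$ contains a point $x$ with $\chi(x,K)<\kappa$.
\end{theorem}

\begin{proof}
The set $G$ need not be compact, so we apply Theorem~\ref{thm:main} to a closed set $Z\subset G$. Small character in $Z$ must imply small character in $K$, and this dictates the choice of $Z$.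

\emph{Case $\kappa=\omega$.} Here $G$ is open in $K$. By regularity of $K$ choose a nonempty $U$, open in $K$, with $Z=\overline U\subset G$. Since $\operatorname{rs}(Z)\le\operatorname{rs}(X)<2^\omega$, Theorem~\ref{thm:main} and (F4) give an isolated point $x$ of $Z$. By (F5), $x\in U$ and $x$ is isolated in $U$; as $U$ is open in $K$, the point $x$ is isolated in $K$, and $\chi(x,K)=1$.

\emph{Case $\kappa>\omega$.} Let $G=\bigcap_{i<\tau}U_i$ with $\tau<\kappa$ and $U_i$ open in $K$, and let $p\in G$. By (F2) choose continuous $h_i:K\to[0,1]$ with $h_i(p)=0$ and $h_i=1$ on $K\setminus U_i$, and let $Z=\bigcap_{i<\tau}h_i^{-1}(0)$, which is $K$ if $\tau=0$. Then $Z$ is closed and $p\in Z\subset G$. Since $h_i^{-1}(0)=\bigcap_{n\ge1}h_i^{-1}[0,\frac1n)$, the set $Z$ is an intersection of at most $\tau+\omega$ open subsets of $K$. As $\operatorname{rs}(Z)\le\operatorname{rs}(X)<2^\kappa$, Theorem~\ref{thm:main} gives $x\in Z$ with $\chi(x,Z)<\kappa$. Write the members of a local base at $x$ in $Z$ of size $\chi(x,Z)$ as $V_j\cap Z$ with $V_j$ open in $K$. Then $\{x\}=Z\cap\bigcap_jV_j$ is an intersection of at most $\chi(x,Z)+\tau+\omega<\kappa$ open subsets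 of $K$, and Lemma~\ref{lem:char} gives $\chi(x,K)<\kappa$.
\end{proof}

Taking $G$ open shows that, under the hypothesis $\operatorname{rs}(X)<2^\kappa$, the points $x$ with $\chi(x,K)<\kappa$ are dense in $K$ for every closed $K\subset X$.

\begin{thebibliography}{9}

\bibitem{cpdis}
\emph{A Strengthening of the \v{C}ech--Pospi\v{s}il Theorem},
\texttt{https://old.renyi.hu/pub/setop/otka61600/cpdis.pdf}.

\end{thebibliography}
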